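# Finite Cohen–Macaulay type forces minimal multiplicity in dimension at least two

## 1. The cone over the twisted cubic

Let $k$ be any field and $P=k[[u,v]]$. Let $R\subseteq P$ be the subring of power series all of whose terms have degree divisible by $3$. So $R$ consists of the power series in $u^3,u^2v,uv^2,v^3$. Let us compute with it.

Put $A=k[[u^3,v^3]]$. Then $P$ is free over $A$ with basis $u^iv^j$, $0\le i,j\le 2$. For $i=0,1,2$ let $P_i\subseteq P$ be the set of series whose terms have degree congruent to $i$ modulo $3$. Thus $P=P_0\oplus P_1\oplus P_2$ and $R=P_0$, and each $P_i$ is an $R$-module which is free over $A$ (on those basis monomials whose degree is congruent to $i$). So $R$ is Noetherian of dimension $2$, and $u^3,v^3$ is a regular sequence on each $P_i$. All three modules $P_i$ have depth $2$, the largest depth possible.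

Every monomial of degree $3j$ is a product of $j$ monomials of degree $3$, so $\mathfrak m^j$ is the set of series in $R$ with all terms of degree at least $3j$. Hence $\mathfrak m^j/\mathfrak m^{j+1}$ has dimension $3j+1$. In particular $\mathfrak m$ needs $4$ generators, and
$$\operatorname{length}(R/\mathfrak m^n)=\sum_{j<n}(3j+1)=\tfrac32n^2-\tfrac12 n .$$
The multiplicity is $2!$ times the leading coefficient, which is $3$. Note that $3=4-2+1$.

Now we find all modules of depth $2$ over $R$. The ring $R$ is normal: an element of its fraction field that is integral over $R$ lies in $P$, and if $bp=a$ with $a,b\in R$, $b\ne0$, $p=p_0+p_1+p_2$, $p_i\in P_i$, then $bp_1=bp_2=0$, so $p=p_0\in R$. Let $N$ be a finitely generated $R$-module of depth $2$. Over a normal domain of dimension $2$ such a module is reflexive, so $N\cong N^{**}$ with $N^*=\operatorname{Hom}_R(N,R)$. Consider $E=\operatorname{Hom}_R(N^*,P)$. It is a finitely generated $P$-module of depth at least $\min(2,\operatorname{depth}P)=2$, so it is free over the regular ring $P$ by the Auslander–Buchsbaum formula.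 As an $R$-module it has the summand $\operatorname{Hom}_R(N^*,P_0)=N^{**}\cong N$. So $N$ is a direct summand of $P^n=(P_0\oplus P_1\oplus P_2)^n$ for some $n$. Each $P_i$ is torsion-free of rank one, hence indecomposable, and $R$ is complete, so the Krull–Schmidt theorem applies: $N$ is a direct sum of copies of $P_0,P_1,P_2$. There are exactly three indecomposables (they need $1,2,3$ generators, so they are different).

The same computation with $3$ replaced by any $n\ge1$ gives a ring of dimension $2$ with $n$ indecomposable modules of maximal depth, multiplicity $n$, and a maximal ideal with $n+1$ generators. The multiplicity can be as large as we like, but it is always the number of generators of $\mathfrak m$, minus the dimension, plus one. Does having only finitely many indecomposables force this?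

## 2. Minimal multiplicity, finite type, and the two theorems

All rings are commutative, and local rings are Noetherian. Throughout, $(R,\mathfrak m,k)$ is a Cohen–Macaulay (CM) local ring of dimension $d$.

**Definition.** A finitely generated $R$-module $M$ is maximal Cohen–Macaulay (MCM) if $\operatorname{depth}M=\dim R$. The ring $R$ has finite CM type if it has only finitely many isomorphism classes of indecomposable MCM modules. Write $\mathbf e(R)$ for the Hilbert–Samuel multiplicity with respect to $\mathfrak m$ and $\mu_R(\mathfrak m)$ for the minimal number of generators of $\mathfrak m$. One always has $\mathbf e(R)\ge\mu_R(\mathfrak m)-\dim R+1$, and $R$ has minimal multiplicity if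
$$\mathbf e(R)=\mu_R(\mathfrak m)-\dim R+1. \tag{1}$$

For instance, for a nonzero power series $F\in k[[x,y,z]]$ of order $e\ge2$, the ring $k[[x,y,z]]/(F)$ has multiplicity $e$, $\mu=3$ and $d=2$. So it has minimal multiplicity exactly when $e=2$.

For a finitely generated module $N$, let $\beta_i(N)$ be its $i$-th Betti number, and let $\operatorname{add}N$ be the class of direct summands of finite direct sums of copies of $N$. If $F_\bullet\to N$ is the minimal free resolution, then $\Omega^iN=\operatorname{im}(F_i\to F_{i-1})$ for $i\ge1$. The problem, which comes from "Cohen–Macaulay Representations", asks us to prove or disprove that finite CM type implies (1) when $d\ge2$. It is true.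

**Theorem 1.** If $d\ge2$ and $R$ has finite CM type, then $\mathbf e(R)=\mu_R(\mathfrak m)-d+1$.

No completeness, excellence or isolated singularity is assumed, and nothing about $k$. For infinite $k$ the method gives more.

**Theorem 2.** Let $d\ge2$ and $k$ infinite. There are a nonempty Zariski-open set $\Lambda\subseteq k^{d-1}$ (so $|\Lambda|=|k|$) and nonzero MCM $R$-modules $M_\lambda$ $(\lambda\in\Lambda)$ of multiplicity $\le\mathbf e(R)^2\beta_{d-2}(k)$ such that:

(a) if $R$ has minimal multiplicity, then for each $\lambda\in\Lambda$ there are finite free modules $F,F'$ with $M_\lambda\oplus F\cong\Omega_R^dk\oplus F'$;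

(b) if $R$ does not have minimal multiplicity, then $M_\lambda\notin\operatorname{add}(R\oplus M_{\lambda'})$ for all $\lambda\ne\lambda'$ in $\Lambda$. Consequently $R$ has at least $|k|$ pairwise non-isomorphic indecomposable MCM modules of multiplicity $\le\mathbf e(R)^2\beta_{d-2}(k)$.

In particular, if $d\ge2$, $k$ is uncountable and $R$ has at most countably many indecomposable MCM modules up to isomorphism, then $R$ has minimal multiplicity.

Two quick tests. In dimension $0$ the statement is false: over $k[z]/(z^n)$ every module is MCM, the indecomposables are $k[z]/(z^i)$ for $1\le i\le n$, but $\mathbf e=n$ while $\mu-d+1=2$ for $n\ge2$. So some condition on $d$ is needed.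

The converse of Theorem 1 fails. Let $P=k[[x,y]]$, $R=P[z]/(z^e)$ with $e\ge2$, and $I_f=(z,f)$ for $0\neq f\in P$. As a $P$-module $I_f$ is free with basis $f,z,z^2,\dots,z^{e-1}$, so it is MCM. Multiplication by $z^{e-1}$ sends the basis vector $f$ to $f\cdot z^{e-1}$ and the other basis vectors to $0$. The ideal generated by the entries of its matrix is $fP$, and this is an isomorphism invariant. Over the fraction field $E$ of $P$ the module becomes $E[z]/(z^e)$, which is indecomposable; since $I_f$ is $P$-free, $I_f$ is indecomposable too. Taking $f=x,x^2,x^3,\dots$ gives infinitely many indecomposable MCM modules. For $e\ge3$ this agrees with Theorem 1, and for $e=2$ we see a ring of minimal multiplicity and infinite type.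

The following textbook facts are used freely.

1. Multiplicity $\mathbf e(-)$, normalized in dimension $d$, is additive on short exact sequences and nonnegative. An ideal $(x)=(x_1,\dots,x_d)\subseteq\mathfrak m$ is a *reduction* of $\mathfrak m$ if $\mathfrak m^{j+1}=(x)\mathfrak m^j$ for some $j$; then, $R$ being CM, $x_1,\dots,x_d$ is a regular sequence and $\mathbf e(R)=\operatorname{length}(R/(x))$. (In Section 1, $(u^3,v^3)\mathfrak m=\mathfrak m^2$, because each monomial of degree $6$ is divisible by $u^3$ or $v^3$.)
2. The depth lemma and the Auslander–Buchsbaum formula.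
3. Over an infinite field, a standard graded algebra of dimension $d$ is finite over the polynomial ring on $d$ suitable linear forms (Noether normalization). A finitely generated module over a domain becomes free after inverting one nonzero element.
4. A regular sequence in the Jacobson radical of a Noetherian ring stays regular after permutation, and the Koszul complex of a regular sequence is exact in positive degrees.
5. If $C_\bullet$ is a complex of free modules in degrees $\ge0$ and $D_\bullet\to Y$ is a resolution (not necessarily free), then every map $H_0(C_\bullet)\to Y$ lifts to a chain map $C_\bullet\to D_\bullet$, and two lifts are homotopic.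

## 3. Sections $R/(f)$ and their blow-ups, on a hypersurface cone

In this section $k$ is infinite. To contradict finite type we want infinitely many MCM modules. Syzygies make them: if $Y$ is a module of depth $1$, then $\Omega^{d-1}Y$ is MCM. Families of one-dimensional $Y$ are easy to get. Let $x_1,\dots,x_d$ generate a reduction of $\mathfrak m$, and for $\lambda=(\lambda_2,\dots,\lambda_d)$ put $f_i=x_i-\lambda_ix_1$ and $R'_\lambda=R/(f_2,\dots,f_d)$.

The first thing to try is $Y=R'_\lambda$. It gives nothing: the Koszul complex on the regular sequence $f_2,\dots,f_d$ resolves $R'_\lambda$ and has length $d-1$, so $\Omega^{d-1}R'_\lambda\cong R$ for every $\lambda$. We need a larger one-dimensional module attached to $\lambda$, with infinite projective dimension in general. We will use $V_\lambda=R'_\lambda[\mathfrak m'/x_1]$, where $\mathfrak m'$ is the maximal ideal of $R_\lambda'$: this is the blow-up of $R'_\lambda$ at its maximal ideal.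

Here is how it looks on a cone. Let $R=k[[x_1,x_2,z]]/(F)$, where $F=z^e+a_1z^{e-1}+\dots+a_e$ with $a_i\in k[x_1,x_2]$ a form of degree $i$, and $\lambda\in k$. Then $R'=k[[x_1,z]]/(F(x_1,\lambda x_1,z))$ is free over $k[[x_1]]$ on $1,z,\dots,z^{e-1}$. In $R'_{x_1}$ the element $\zeta=z/x_1$ satisfies the monic equation $F(1,\lambda,\zeta)=0$ with coefficients in $k$. So
$$V=R'[\zeta]=\bigoplus_{i<e}k[[x_1]]\,\zeta^i,\qquad R'=\bigoplus_{i<e}x_1^ik[[x_1]]\,\zeta^i .$$
Consider $\mathfrak c=\{c:cV\subseteq R'\}$. We claim $\mathfrak c=x_1^{e-1}V$. The inclusion $\supseteq$ is clear from the two displays. Conversely, let $c=\sum c_i\zeta^i\in\mathfrak c$, and suppose $c_{e-1},\dots,c_{i+1}$ are divisible by $x_1^{e-1}$. In $\zeta^{e-1-i}c\in R'$ the coefficient of $\zeta^{e-1}$ is $c_i$ plus a $k$-linear combination of $c_{i+1},\dots,c_{e-1}$. It must be divisible by $x_1^{e-1}$, so $c_i$ is. Thus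
$$x_1\in\mathfrak c\iff e\le2 .$$
On these cones with $e\ge2$, minimal multiplicity is read off from whether $x_1V\subseteq R'$. We will see that the implication "$x_1\in\mathfrak c$ implies minimal multiplicity" is general.

The remaining difficulty is to tell the modules $\Omega^{d-1}V_\lambda$ apart. Theorem 2(a) says that when $R$ has minimal multiplicity they all agree up to free summands, so no argument that looks only at how different the rings $V_\lambda$ are can succeed. The hypothesis that $\mathfrak c$ does not contain $x_1$ must enter. Moreover, finite type does not give us an isomorphism between two of our modules, only two modules built from the same indecomposables.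

The device is a numerical one. Inside $M=\Omega^{d-1}V$ we will find an element $\omega$, and a map $\bar\rho:M\to V$, such that $\bar\rho(M)\subseteq x_1^{d-1}V$ and $\bar\rho(\omega)=x_1^{d-1}$; so $\omega$ has the least order possible. On the other hand every linear map $M\to R$ sends $\omega$ into $\mathfrak c$ (modulo the $f_i$). If $M$ is a summand of a module $M''$ built from another $\lambda'$, then Tor groups killed by $x_1$ allow us to write $x_1\omega$ as a combination of elements of $M''$ with coefficients in $\mathfrak c$. Applying $\bar\rho$ gives $x_1\cdot x_1^{d-1}\in\mathfrak c\,x_1^{d-1}$, that is, $x_1\in\mathfrak c$.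

From here on, everything is proved in full.

## 4. Coordinates and a residue field extension

Let $d\ge2$. If $k$ is finite, $k^{d-1}$ has too few points $\lambda$, so we enlarge $k$. The new ring $Q$ is not assumed to have finite CM type; all comparisons of modules will be made over $R$.

**Step 1 (linear forms).** We choose the coordinates $x_1,\dots,x_d$ at the level of the associated graded ring. Let $G=\operatorname{gr}_{\mathfrak m}(R)$, which has dimension $d$, and let $\bar k$ be an algebraic closure of $k$. By Noether normalization there are linear forms $\ell_1,\dots,\ell_d$ over an infinite field over which $G$ becomes finite: if $k$ is infinite we take them in $G_1$ and put $K_0=k$. If $k$ is finite we take them in $G_1\otimes_k\bar k$; they have coefficients in a finite extension $K_0\subseteq\bar k$ of $k$. In the second case $(G\otimes_k K_0)/(\ell)$ is finite-dimensional over $K_0$, since it becomes so over $\bar k$, and graded Nakayama shows that $G\otimes_kK_0$ is finite over $K_0[\ell_1,\dots,\ell_d]$. In both cases the $\ell_i$ are algebraically independent,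 as $\dim G=d$.

For a field $K$ containing $K_0$ write $D_K=\big((G\otimes_kK)_{\ell_1}\big)_0$ and $T_i=\ell_i/\ell_1$. If homogeneous elements $g_s$ of degree $n_s$ generate $G\otimes K_0$ over $K_0[\ell]$, then the $g_s/\ell_1^{n_s}$ generate $D_{K_0}$ over $K_0[T]=K_0[T_2,\dots,T_d]$. So $D_{K_0}$ is finite over $K_0[T]$, and it contains this polynomial ring. Choose $0\ne h\in K_0[T]$ such that $D_{K_0}[h^{-1}]$ is free over $K_0[T]_h$; it is nonzero. By base change $D_K[h^{-1}]$ is free and nonzero over $K[T]_h$, for every $K\supseteq K_0$.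

**Step 2 (the ring $Q$).** We realize a finite extension of $k$ as the residue field of a finite free $R$-algebra. If $k$ is infinite, put $K=k$ and $Q=R$. If $k$ is finite, let $K$ be a finite extension of $k$ with $K_0\subseteq K\subseteq\bar k$; which one we need will be decided in Section 9. It is separable over $k$. Write $K=k[\Theta]/(\bar\Phi)$ with $\bar\Phi$ monic, lift $\bar\Phi$ to a monic $\Phi\in R[\Theta]$, put $Q=R[\Theta]/(\Phi)$, and let $\theta$ be the class of $\Theta$.

Then $Q$ is finite and free over $R$, and $Q/\mathfrak mQ=K$. Every maximal ideal of $Q$ lies over $\mathfrak m$, so $Q$ is local with maximal ideal $\mathfrak n=\mathfrak mQ$ and residue field $K$. An $R$-regular sequence is $Q$-regular, so $Q$ is CM of dimension $d$. Since $\mathfrak n^j=\mathfrak m^jQ$ and $Q$ is free, $\operatorname{gr}_{\mathfrak n}Q=G\otimes_kK$. Comparing dimensions in each degree, $\mathbf e(Q)=\mathbf e(R)$ and $\mu_Q(\mathfrak n)=\mu_R(\mathfrak m)$.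

**Step 3 (a splitting).** This lets us return from $R$-modules to $Q$-modules.

**Lemma 3.** For every $Q$-module $M$, the map $M\otimes_RQ\to M$, $m\otimes q\mapsto qm$, is $Q$-split, where $Q$ acts on $M\otimes_RQ$ through the right factor.

Proof. If $Q=R$ there is nothing to prove. Otherwise $\Phi'(\theta)$ is a unit of $Q$, because $\bar\Phi$ is separable. Write $\Phi(T)=(T-\theta)\sum_ib_iT^i$ in $Q[T]$ and put
$$\epsilon=\sum_i\theta^i\otimes b_i\Phi'(\theta)^{-1}\in Q\otimes_RQ .$$
Read the factorization with $\theta$ and the $b_i$ in the right factor and substitute $T=\theta\otimes1$. The left side becomes $\Phi(\theta)\otimes 1=0$, so $(\theta\otimes1-1\otimes\theta)\epsilon=0$. As $\theta$ generates $Q$ over $R$, $(q\otimes1)\epsilon=(1\otimes q)\epsilon$ for all $q\in Q$. Differentiating the factorization and putting $T=\theta$ gives $\sum b_i\theta^i=\Phi'(\theta)$, so $\epsilon$ multiplies out to $1$. Hence $m\mapsto\epsilon\cdot(m\otimes1)$ is $Q$-linear, because $\epsilon(qm\otimes1)=\epsilon(q\otimes1)(m\otimes1)=(1\otimes q)\epsilon(m\otimes1)$, and it is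 a section. $\square$

**Step 4 (a reduction of $\mathfrak n$).** Now we lift the $\ell_i$ and rewrite minimal multiplicity in a usable form. Let $x_i\in\mathfrak n$ lift $\ell_i\in\mathfrak n/\mathfrak n^2$ and write $(x)=(x_1,\dots,x_d)$. If $G\otimes K$ is generated over $K[\ell]$ in degrees $\le r$, then $\mathfrak n^{j+1}=(x)\mathfrak n^j+\mathfrak n^{j+2}$ for $j\ge r$, and by Nakayama
$$\mathfrak n^{j+1}=(x)\mathfrak n^j\qquad(j\ge r). \tag{2}$$
So $(x)$ is a reduction of $\mathfrak n$, $x_1,\dots,x_d$ is a system of parameters and hence a $Q$-regular sequence, and $\mathbf e(R)=\mathbf e(Q)=\operatorname{length}(Q/(x))$.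

**Lemma 4.** We have
$$\mathbf e(R)=1+\mu_R(\mathfrak m)-d+\operatorname{length}_Q\big(((x)+\mathfrak n^2)/(x)\big). \tag{3}$$
Hence $R$ has minimal multiplicity if and only if $\mathfrak n^2\subseteq(x)$.

Proof. Filter $Q/(x)$ by $\mathfrak n/(x)$ and $((x)+\mathfrak n^2)/(x)$. The three layers are $K$, then $\mathfrak n/((x)+\mathfrak n^2)$, which has length $\mu_Q(\mathfrak n)-d$ because the $\ell_i$ are linearly independent in $\mathfrak n/\mathfrak n^2$, and then the last term of (3). $\square$

## 5. The one-dimensional rings $V_\lambda$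

Let $S=Q[\mathfrak n/x_1]=\bigcup_j\mathfrak n^jx_1^{-j}\subseteq Q_{x_1}$, one affine chart of the blow-up of $\mathfrak n$. It is a finitely generated $Q$-algebra. We have $\mathfrak nS=x_1S$, since $y=x_1\cdot(y/x_1)$ for $y\in\mathfrak n$. The element $x_1$ is $S$-regular, and $S_{x_1}=Q_{x_1}$.

With the Rees algebra $A=\bigoplus_j\mathfrak n^jt^j$ we have $S=(A_{x_1t})_0$, as $x_1$ is $Q$-regular, and $A/\mathfrak nA=G\otimes_kK$. So
$$S/x_1S=S/\mathfrak nS=D_K,\qquad x_i/x_1\mapsto T_i, \tag{4}$$
and $(S/x_1S)_h$ is free and nonzero over $K[T]_h$ by Step 1.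

Let $\lambda=(\lambda_2,\dots,\lambda_d)\in Q^{d-1}$ have residue $\bar\lambda\in K^{d-1}$ with $h(\bar\lambda)\ne0$, and put $\lambda_1=1$. Define, for $2\le i\le d$,
$$w_i=\frac{x_i}{x_1}-\lambda_i\in S,\qquad f_i=x_1w_i=x_i-\lambda_ix_1\in Q,$$
$$V=V_\lambda=S/(w_2,\dots,w_d)S,\qquad R'=Q/(f_2,\dots,f_d).$$

**Lemma 5.** $V$ is a finite $Q$-module.

Proof. In $V$ we have $x_i/x_1=\lambda_i\in Q$. By (2), for $j\ge r$ the set $\mathfrak n^{j+1}x_1^{-j-1}$ equals $\sum_i(x_i/x_1)\,\mathfrak n^jx_1^{-j}$, so its image in $V$ lies in the image of $\mathfrak n^jx_1^{-j}$. Hence $V$ is the image of $\mathfrak n^rx_1^{-r}$. $\square$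

The next lemma produces a ring $O$ over which $V$ has a Koszul resolution. This is why we define $V$ through $S$ and not only as a subring of $R'_{x_1}$.

**Lemma 6.** $V\neq0$, and $\mathfrak nV=x_1V$ lies in the Jacobson radical of $V$. Let $O$ be the localization of $S$ at the complement of the union of the finitely many maximal ideals containing $(w_2,\dots,w_d)$. Then $V=O/(w)O$ and $\mathfrak nO=x_1O$; the Koszul complex $\mathbf K=K(w_2,\dots,w_d;O)$ is a resolution of $V$; $x_1$ is regular on $O$ and on $V$; and $V$ is a CM $Q$-module of dimension and depth $1$.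

Proof. By (4), $V/x_1V=D_K/(T-\bar\lambda)D_K$. In it $h$ equals the nonzero constant $h(\bar\lambda)$, so it also equals $(S/x_1S)_h/(T-\bar\lambda)$, which is nonzero because $(S/x_1S)_h$ is free and nonzero over $K[T]_h$. It is finite-dimensional over $K$, because $D_K$ is finite over $K[T]$. So $V\ne0$. Since $V$ is finite over the local ring $Q$, it has finitely many maximal ideals, and they all contain $\mathfrak nV=x_1V$.

The maximal ideals of $V$ are those of $S$ containing the $w_i$. Elements of $S$ outside all of them are units in $V$, so $V=O/(w)O$. The maximal ideals of $O$ come from exactly these ideals of $S$, so $x_1,w_2,\dots,w_d$ lie in the Jacobson radical of the Noetherian ring $O$. As a localization of $S$, $O$ satisfies $\mathfrak nO=x_1O$, and $x_1$ is $O$-regular.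

At each maximal ideal of $O/x_1O$ we have $T_i\equiv\bar\lambda_i$, so $h\equiv h(\bar\lambda)\ne0$, and $h$ is a unit of $O/x_1O$. Therefore $O/x_1O$ is a localization of $(S/x_1S)_h$ and is flat over $K[T]_h$. The regular sequence $T_2-\bar\lambda_2,\dots,T_d-\bar\lambda_d$ of $K[T]_h$ stays regular on $O/x_1O$; the last quotient is $V/x_1V\ne0$. So $x_1,w_2,\dots,w_d$ is an $O$-regular sequence in the Jacobson radical, and by permuting, so is $w_2,\dots,w_d,x_1$. It follows that $\mathbf K$ resolves $O/(w)O=V$ and that $x_1$ is $V$-regular. As $V/x_1V$ is nonzero of finite length, $V$ has dimension and depth $1$ over $Q$. $\square$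

Since $(f_2,\dots,f_d,x_1)=(x)$, the sequence $f_2,\dots,f_d,x_1$ is $Q$-regular, and $x_1$ is $R'$-regular. Put $L=V_{x_1}$. After inverting $x_1$, $S$ becomes $Q_{x_1}$ and the $w_i$ generate the same ideal as the $f_i$, so $L=Q_{x_1}/(f)=R'_{x_1}$. As $x_1$ is regular on $R'$ and $V$, we get $R'\subseteq V\subseteq L$. As $V$ is the image of $Q[\mathfrak n/x_1]$, it is indeed the ring $R'[\mathfrak n'/x_1]$, with $\mathfrak n'=\mathfrak nR'$, as in Section 3. Let
$$\mathfrak c=\{c\in L:cV\subseteq R'\}. \tag{5}$$
This is an ideal of $V$, and it is contained in $R'$ because $1\in V$.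

**Lemma 7.** If $x_1\in\mathfrak c$, then $\mathfrak n^2\subseteq(x)$.

Proof. The ideal $\mathfrak n'$ is the maximal ideal of $R'$, and $\mathfrak n'\subseteq\mathfrak nV=x_1V\subseteq R'$. Since $x_1V$ lies in the Jacobson radical of $V$, it contains no unit of $R'$; it is an ideal of $R'$, so $x_1V\subseteq\mathfrak n'$. Hence $\mathfrak n'=x_1V$ and $\mathfrak n'^2=x_1^2V=x_1\mathfrak n'$. Lifting to $Q$, $\mathfrak n^2\subseteq x_1\mathfrak n+(f)\subseteq(x)$. $\square$

## 6. Making $\mathfrak m$ kill $V_\lambda\otimes_RV_{\lambda'}$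

The proof compares two rings $V=V_\lambda$ and $V'=V_{\lambda'}$, built with the same $Q$ and $x_i$. We want $\mathfrak m(V\otimes_RV')=0$, so that Tor groups between them are killed by $\mathfrak m$. Note that $\mathfrak mV=\mathfrak nV=x_1V$, and likewise for $V'$.

**Lemma 8.** If $k$ is infinite (so $Q=R$) and $\bar\lambda\ne\bar\lambda'$ in $k^{d-1}$, then $\mathfrak m(V\otimes_RV')=0$.

Proof. In $V$ we have $f_i=x_1w_i=0$, so $x_i$ acts as $\lambda_ix_1$ on $V$; in the same way it acts as $\lambda'_ix_1$ on $V'$. As $x_1,x_i,\lambda_i,\lambda_i'\in R$, the element $(\lambda_i-\lambda'_i)x_1$ kills $B=V\otimes_RV'$ for every $i$. For some $i$ the difference $\lambda_i-\lambda'_i$ is a unit of $R$, so $x_1B=0$. Finally $\mathfrak mB=x_1B$ because $\mathfrak mV=x_1V$. $\square$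

When $Q\ne R$ this computation breaks down, since the tensor product is over $R$ and $x_i$ need not lie in $R$: the elements $x_i\otimes1$ and $1\otimes x_i$ are no longer equal. We only may move generators of $\mathfrak m$ across. So we record where these generators go. For the rest of this section $k$ is finite.

Let $z_1,\dots,z_v$ generate $\mathfrak m$, with classes $z_j^*\in G_1$. Points of $(\operatorname{Proj}G)(\bar k)$ are points of $\mathbb P^{v-1}(\bar k)$ in the coordinates $z_j^*$: the points where all relations of $G=k[Z]/I$ vanish. Let $a_j$ be the image of $z_j/x_1\in S$ in $V$, so $z_j=a_jx_1$ in $V$. Write $x_1=\sum q_jz_j$ with $q_j\in Q$. In $V$ this reads $x_1=\sum q_ja_jx_1$, and cancelling the regular element $x_1$ gives $\sum q_ja_j=1$. So for every $R$-algebra map $\nu:V\to\bar k$ the $\nu(a_j)$ are not all zero, and we get a point $P_\nu=[\nu(a_1):\dots:\nu(a_v)]$. Let $\Pi(V)$ be the set of these points. Each $\nu$ kills $\mathfrak mV=x_1V$.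

**Lemma 9.** If $\Pi(V)\cap\Pi(V')=\emptyset$, then $\mathfrak m(V\otimes_RV')=0$.

Proof. Let $B=V\otimes_RV'$, a finite $R$-algebra, and suppose $\mathfrak mB\ne0$. Choose a maximal ideal $\mathfrak b$ of $B$ with $\mathfrak mB_{\mathfrak b}\ne0$. Put $y=x_1\otimes1$ and $y'=1\otimes x_1$. Then $\mathfrak mB_{\mathfrak b}=yB_{\mathfrak b}=y'B_{\mathfrak b}$, so $y'=uy$ and $y=u'y'$ for some $u,u'\in B_{\mathfrak b}$. Since $(1-uu')y=0$ and $y\ne0$, the element $1-uu'$ is not a unit, so $u$ is a unit. Let $a_j'\in V'$ correspond to $a_j$. As $z_j\in R$,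
$$a_jy=z_j=a_j'y'=a_j'uy\quad\text{in }B_{\mathfrak b},$$
so $a_j-ua_j'\in\operatorname{ann}(y)\subseteq\mathfrak bB_{\mathfrak b}$. The field $B/\mathfrak b$ is finite over $k$. Embedding it into $\bar k$ over $k$, we get maps $\nu:V\to\bar k$ and $\nu':V'\to\bar k$, and a nonzero $\bar u \in \bar k$ with $\nu(a_j)=\bar u\,\nu'(a_j')$ for all $j$. So $P_\nu=P_{\nu'}$, a contradiction. $\square$

It remains to find many $\lambda$ with disjoint sets $\Pi(V_\lambda)$. The sets should be controlled by something that does not depend on the choice of $K$, since $K$ will be chosen after the $\bar\lambda$. For $\bar\lambda\in\bar k^{d-1}$ let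
$$\Pi_0(\bar\lambda)=\{P\in(\operatorname{Proj}G)(\bar k):\ell_1(P)\ne0,\ \ell_i(P)/\ell_1(P)=\bar\lambda_i\ (2\le i\le d)\}$$
and $\widetilde\Pi(\bar\lambda)=\operatorname{Aut}(\bar k/k)\cdot\Pi_0(\bar\lambda)$. The set $\Pi_0(\bar\lambda)$ is finite: a point $P$ in it is determined by the $K_0$-algebra map $D_{K_0}\to\bar k$, $g/\ell_1^s\mapsto g(P)/\ell_1(P)^s$, which sends $T_i$ to $\bar\lambda_i$, and there are finitely many such maps because $D_{K_0}$ is finite over $K_0[T]$. Orbits of $\bar k$-points under $\operatorname{Aut}(\bar k/k)$ are finite: scale one coordinate to $1$, and the others are algebraic over $k$. So $\widetilde\Pi(\bar\lambda)$ is finite.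

**Lemma 10.** (i) $\Pi(V_\lambda)\subseteq\widetilde\Pi(\bar\lambda)$. (ii) For a given $\bar\lambda\in\bar k^{d-1}$ there are only finitely many $\bar\lambda'\in\bar k^{d-1}$ with $\widetilde\Pi(\bar\lambda)\cap\widetilde\Pi(\bar\lambda')\ne\emptyset$.

Proof. (i) Let $\nu:V_\lambda\to\bar k$ be an $R$-algebra map. First we check that $P_\nu$ lies on $\operatorname{Proj}G$. The relations of $G$ in degree $s$ are the reductions of forms $F$ of degree $s$ over $R$ with $F(z)\in\mathfrak m^{s+1}$. For such $F$ we have $F(z/x_1)=F(z)x_1^{-s}\in\mathfrak n^{s+1}x_1^{-s}\subseteq x_1S$, so $\nu(F(a))=0$.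

Next we compute the $\ell_i$ at $P_\nu$. Write $\ell_i=\sum_j\beta_{ij}z_j^*$ with $\beta_{ij}\in K_0$, and let $b_{ij}\in Q$ lift $\beta_{ij}$. Then $x_i\equiv\sum_jb_{ij}z_j$ modulo $\mathfrak n^2$. Divide by $x_1$ and use $\mathfrak n^2x_1^{-1}\subseteq x_1S$ to get $\lambda_i\equiv\sum_jb_{ij}a_j$ modulo $x_1V$, for $1\le i\le d$ (with $\lambda_1=1$). The map $\nu|_Q$ kills $\mathfrak n$ and induces a $k$-embedding $K\to\bar k$; extend it to $\sigma\in\operatorname{Aut}(\bar k/k)$. Applying $\nu$, with $\bar\lambda_1=1$,
$$\sigma(\bar\lambda_i)=\sum_j\sigma(\beta_{ij})\nu(a_j)\qquad(1\le i\le d).$$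
Apply $\sigma^{-1}$: the form $\ell_i$ takes the value $\bar\lambda_i$ at the vector $(\sigma^{-1}\nu(a_j))_j$, and $\ell_1$ takes the value $1$. Since $G$ is defined over $k$, the point $\sigma^{-1}P_\nu$ lies in $(\operatorname{Proj}G)(\bar k)$, hence in $\Pi_0(\bar\lambda)$.

(ii) If the two sets meet, then $\tau P\in\Pi_0(\bar\lambda')$ for some $\tau\in\operatorname{Aut}(\bar k/k)$ and $P\in\Pi_0(\bar\lambda)$. So $\bar\lambda'=(\ell_i(\tau P)/\ell_1(\tau P))_{i\ge2}$, and $\tau P$ lies in the finite set $\widetilde\Pi(\bar\lambda)$. $\square$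

## 7. The syzygy $M_V$, the element $\omega$ and the map $\bar\rho$

Fix $V=V_\lambda$ as in Section 5, with $k$ arbitrary again. Let $F_\bullet\to V$ be the minimal free resolution over $Q$, put $F_{-1}=V$, and
$$M_V=\Omega_Q^{d-1}V=\operatorname{im}(F_{d-1}\to F_{d-2})=\ker(F_{d-2}\to F_{d-3}).$$
Since $\operatorname{depth}V=1$, the depth lemma shows that $M_V$ has depth $d$. It is nonzero, because $\operatorname{pd}_QV\ge d-1$ by Auslander–Buchsbaum. So $M_V$ is an MCM $Q$-module.

It helps to see the case $d=2$ first. Then $M_V=\ker(F_0\to V)$, and there is one $w=w_2$ and one $f=f_2=x_1w$. Lift $F_0\to V=O/wO$ to a map $\varphi_0:F_0\to O$. It sends $M_V$ into $wO$, so $\rho(m)=\varphi_0(m)/w$ makes sense. By minimality $M_V\subseteq\mathfrak nF_0$, so $\varphi_0(M_V)\subseteq x_1O\cap wO=x_1wO$, and $\rho(M_V)\subseteq x_1O$. Let $\varepsilon\in F_0$ lift $1\in V$; then $\omega=f\varepsilon$ lies in $M_V$, since $f$ is zero in $V$, and $\rho(\omega)=x_1w\varphi_0(\varepsilon)/w=x_1\varphi_0(\varepsilon)\equiv x_1$ modulo $w$. That is the whole construction; for larger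 $d$ we run it along the Koszul complex.

**Lemma 11.** There is a $Q$-linear chain map $\varphi:F_\bullet\to\mathbf K$ lifting $\operatorname{id}_V$ with $\varphi_i(F_i)\subseteq x_1^i\mathbf K_i$ for all $i$.

Proof. The aim is to gain one factor $x_1$ in each degree. Choose any $\varphi_0:F_0\to\mathbf K_0=O$ lifting $F_0\to V$. Suppose $\varphi_{i-1}$ is constructed, $i\ge1$. Let $Z$ be the kernel of $\mathbf K_{i-1}\to\mathbf K_{i-2}$ (of $\mathbf K_0\to V$ if $i=1$); by exactness $Z=\partial\mathbf K_i$. We have $\partial F_i\subseteq\mathfrak nF_{i-1}$ and $\mathfrak nO=x_1O$, so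
$$\varphi_{i-1}\partial(F_i)\subseteq\mathfrak nx_1^{i-1}\mathbf K_{i-1}\cap Z\subseteq x_1^i\mathbf K_{i-1}\cap Z.$$
The module $\mathbf K_{i-1}/Z$ embeds in $\mathbf K_{i-2}$ (in $V$ if $i=1$), so $x_1$ is regular on it by Lemma 6. Hence $x_1^i\mathbf K_{i-1}\cap Z=x_1^iZ=\partial(x_1^i\mathbf K_i)$. As $F_i$ is free, $\varphi_{i-1}\partial$ lifts to $\varphi_i:F_i\to x_1^i\mathbf K_i$. $\square$

Now $\mathbf K_{d-1}=O$, $\mathbf K_d=0$, and $\partial:\mathbf K_{d-1}\to\mathbf K_{d-2}$ is injective. Since $M_V=\partial F_{d-1}$, we have $\varphi_{d-2}(M_V)=\partial\varphi_{d-1}(F_{d-1})\subseteq\partial(x_1^{d-1}O)$. So there is a unique $Q$-linear map $\rho:M_V\to x_1^{d-1}O$ with $\partial\rho=\varphi_{d-2}|_{M_V}$; explicitly $\rho(\partial e)=\varphi_{d-1}(e)$ for $e\in F_{d-1}$. Let $\bar\rho:M_V\to V$ be its reduction modulo $(w)O$. Then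
$$\bar\rho(M_V)\subseteq x_1^{d-1}V. \tag{6}$$

Let $K(f;Q)=K(f_2,\dots,f_d;Q)$, and let $\chi:K(f;Q)\to F_\bullet$ be a chain map lifting $R'\to V$, $1\mapsto1$. Let $1\in Q=K_{d-1}(f;Q)$ be the generator in degree $d-1$ and put
$$\omega=\partial\chi_{d-1}(1)\in M_V.$$

**Lemma 12.** $\bar\rho(\omega)=x_1^{d-1}$.

Proof. We compare two chain maps $K(f;Q)\to\mathbf K$. Since $f_i=x_1w_i$, the assignment $e_I\mapsto x_1^{|I|}e_I$ is one, and it lifts $R'\to V$, $1\mapsto1$. The composite $\varphi\chi$ is another lift of the same map. So they are homotopic over $Q$. In degree $d-1$, as $\mathbf K_d=0$, the homotopy gives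
$$\varphi_{d-1}\chi_{d-1}(1)-x_1^{d-1}=s(\partial1)$$
for some $Q$-linear $s:K_{d-2}(f;Q)\to O$. As $\partial1\in(f)K_{d-2}(f;Q)$, the right side lies in $(f)O\subseteq(w)O$. Finally $\rho(\omega)=\rho(\partial\chi_{d-1}(1))=\varphi_{d-1}\chi_{d-1}(1)$. $\square$

By (6) and Lemma 12, $\omega$ has the smallest order that an element of $M_V$ can have under $\bar\rho$. In the opposite direction, linear forms on $M_V$ make $\omega$ small:

**Lemma 13.** For every $\psi\in\operatorname{Hom}_Q(M_V,Q)$, the class of $\psi(\omega)$ in $R'$ lies in $\mathfrak c$.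

Proof. We must show $v\psi(\omega)\in R'$ for each $v\in V$; the plan is to produce $v\psi(\omega)$ as the value of $\psi$ on another element of $M_V$. Let $\chi^v:K(f;Q)\to F_\bullet$ lift the map $R'\to V$, $1\mapsto v$, and put $\omega_v=\partial\chi^v_{d-1}(1)\in M_V$. As $V\subseteq L=R'_{x_1}$, there are $N\geq 0$ and $q\in Q$ such that $x_1^Nv$ is the image of $q$. Then $x_1^N\chi^v$ and $q\chi$ both lift $1\mapsto x_1^Nv$, so they are homotopic. Apply $\partial$ to the homotopy relation in degree $d-1$; the term in the image of $\partial$ drops out, and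
$$x_1^N\omega_v-q\omega=\partial s(\partial1)$$
with $s:K_{d-2}(f;Q)\to F_{d-1}$. As $\partial1\in(f)K_{d-2}(f;Q)$, the right side lies in $(f)\,\partial F_{d-1}=(f)M_V$. Apply $\psi$ and pass to $R'=Q/(f)\subseteq L$: $x_1^N\psi(\omega_v)=q\psi(\omega)=x_1^Nv\,\psi(\omega)$. Since $x_1$ is invertible in $L$, $v\,\psi(\omega)=\psi(\omega_v)\in R'$. $\square$

## 8. A summand of a syzygy of $V'$ forces $x_1\in\mathfrak c$

**Proposition 14.** Let $V=V_\lambda$, $V'=V_{\lambda'}$ with $h(\bar\lambda)h(\bar\lambda')\ne0$, and assume $\mathfrak m(V\otimes_RV')=0$. Let $b\ge1$ and $W=(V'\otimes_RQ)^b$, with $Q$ acting on the right factor. Let $F''_\bullet$ be any resolution of $W$ by finite free $Q$-modules, and $M''=\ker(F''_{d-2}\to F''_{d-3})$, where $F''_{-1}=W$. If $M_V$ is isomorphic to a direct summand of $M''$, then $\mathfrak n^2\subseteq(x)$.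

**Step 1 (Tor groups).** Here the hypothesis $\mathfrak m(V\otimes_RV')=0$ is turned into statements about Tor. Let $Y$ be a $V$-module. If $P_\bullet\to V'$ is a free resolution over $R$, then $P_\bullet\otimes_RQ$ is a free resolution of $V'\otimes_RQ$ over $Q$, by flatness, and $Y\otimes_Q(P_\bullet\otimes_RQ)=Y\otimes_RP_\bullet$. So $\operatorname{Tor}^Q_i(Y,W)\cong\operatorname{Tor}^R_i(Y,V')^b$, a module over $V\otimes_RV'$ with $V$ acting through $Y$. Since $x_1\in\mathfrak n=\mathfrak mQ$, multiplication by $x_1$ on $Y$ induces the action of $x_1\otimes1\in\mathfrak m(V\otimes_RV')=0$. Taking $Y=\mathfrak c$ and $Y=L$, we get for all $i\ge0$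
$$x_1\operatorname{Tor}^Q_i(\mathfrak c,W)=0,\qquad\operatorname{Tor}^Q_i(L,W)=0, \tag{7}$$
the latter because $x_1$ acts on $\operatorname{Tor}^Q_i(L,W)$ both as zero and invertibly.

**Step 2 (a cycle with coefficients in $\mathfrak c$).** We place $\omega$ inside a free module and read off its coordinates. Let $\alpha:M_V\to M''$ and $\gamma:M''\to M_V$ be $Q$-linear with $\gamma\alpha=\operatorname{id}$, and let $g=\alpha(\omega)\in M''\subseteq F''_{d-2}\cong Q^n$. Each coordinate of $M_V\to M''\subseteq Q^n$ is a $Q$-linear map $M_V\to Q$. By Lemma 13 the element $1\otimes g\in L\otimes_QF''_{d-2}=L^n$ lies in $\mathfrak c^n=\mathfrak c\otimes_QF''_{d-2}$. It is a cycle of the complex $\mathfrak c\otimes_QF''_\bullet$: for $d=2$ it sits in degree $0$ and there is no condition, and for $d\ge3$ we have $\partial g=0$ and $\mathfrak c\otimes_QF''_{d-3}\subseteq L\otimes_QF''_{d-3}$.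

**Step 3 (rewriting $x_1\otimes g$).** Now we express $x_1\otimes g$ through other elements of $M''$ with coefficients in $\mathfrak c$. The class of the cycle in $\operatorname{Tor}^Q_{d-2}(\mathfrak c,W)$ is killed by $x_1$, by (7). So there are $c_j\in\mathfrak c$ and $e_j\in F''_{d-1}$ with
$$x_1\otimes g=\sum_jc_j\otimes\partial e_j\quad\text{in }L\otimes_QF''_{d-2}. \tag{8}$$
Here $g$ and all $\partial e_j$ lie in $M''$, and we want the equation in $L\otimes_QM''$, where maps out of $M''$ can be applied. Let $C=\operatorname{im}(F''_{d-2}\to F''_{d-3})$, so that $C=W$ if $d=2$. From $0\to M''\to F''_{d-2}\to C\to0$, the kernel of $L\otimes_QM''\to L\otimes_QF''_{d-2}$ is a quotient of $\operatorname{Tor}_1^Q(L,C)\cong\operatorname{Tor}^Q_{d-1}(L,W)$, which is zero by (7). So (8) holds in $L\otimes_QM''$.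

**Step 4 (comparing orders).** We evaluate (8). Let $\eta=\bar\rho\gamma:M''\to V\subseteq L$ and apply the map $L\otimes_QM''\to L$, $l\otimes m\mapsto l\,\eta(m)$. By (6), $\eta(\partial e_j)\in x_1^{d-1}V$, and $\mathfrak c$ is an ideal of $V$, so
$$x_1\eta(g)=\sum_jc_j\,\eta(\partial e_j)\in x_1^{d-1}\mathfrak c .$$
On the other hand $\eta(g)=\bar\rho(\gamma\alpha(\omega))=\bar\rho(\omega)=x_1^{d-1}$ by Lemma 12. So $x_1^d\in x_1^{d-1}\mathfrak c$, and since $x_1$ is invertible in $L$, $x_1\in\mathfrak c$. Lemma 7 gives $\mathfrak n^2\subseteq(x)$. $\square$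

## 9. Proof of Theorem 1 by pigeonhole

Let $R$ have finite CM type and let $N_1,\dots,N_t$ represent all indecomposable MCM $R$-modules.

**Step 1 (enough values of $\lambda$).** We need $2^t+1$ rings $V_\lambda$ over one $Q$, pairwise as in Proposition 14. If $k$ is infinite, then $Q=R$. The set $\{\bar\lambda\in k^{d-1}:h(\bar\lambda)\ne0\}$ is infinite, because $d-1\ge1$ and $h\ne0$. Choose $2^t+1$ different elements $\bar\lambda^{(j)}$ in it, lift them to $\lambda^{(j)}\in R^{d-1}$, and put $V_j=V_{\lambda^{(j)}}$. By Lemma 8, $\mathfrak m(V_i\otimes_RV_j)=0$ for $i\ne j$.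

If $k$ is finite, the set $\{\bar\lambda\in\bar k^{d-1}:h(\bar\lambda)\ne0\}$ is infinite. By Lemma 10(ii) we can choose $2^t+1$ elements $\bar\lambda^{(j)}$ in it one after the other, such that the sets $\widetilde\Pi(\bar\lambda^{(j)})$ are pairwise disjoint. Let $K\subseteq\bar k$ be a finite extension of $k$ containing $K_0$ and all coordinates of the $\bar\lambda^{(j)}$. With this $K$ form $Q$ and $x_1,\dots,x_d$ as in Section 4, lift to $\lambda^{(j)}\in Q^{d-1}$, and put $V_j=V_{\lambda^{(j)}}$. By Lemma 10(i) the sets $\Pi(V_j)$ are pairwise disjoint, and Lemma 9 gives $\mathfrak m(V_i\otimes_RV_j)=0$ for $i\ne j$.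

**Step 2 (two modules with the same constituents).** This step uses finite type. Each $M_{V_j}$ is an MCM $Q$-module, hence an MCM $R$-module, because $Q$ is finite over $R$ and $\mathfrak n=\mathfrak mQ$. Choose a decomposition of it over $R$ into indecomposables; these are MCM. Let $S_j\subseteq\{1,\dots,t\}$ be the set of $s$ such that $N_s$ occurs. (No uniqueness of decompositions is needed.) There are $2^t$ subsets, so $S_i=S_j$ for some $i\ne j$. Put $V=V_i$, $V'=V_j$. If $b\ge1$ is at least all exponents in the decomposition of $M_V$, then $M_V$ is a direct summand of $M_{V'}^b$ as an $R$-module.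

**Step 3 (back to $Q$).** To apply Proposition 14 we need a summand over $Q$. Tensoring the last statement with $Q$, $M_V\otimes_RQ$ is a direct summand of $M''=(M_{V'}\otimes_RQ)^b$, with $Q$ acting on the right factor. By Lemma 3, $M_V$ is a $Q$-direct summand of $M_V\otimes_RQ$, hence of $M''$.

Let $F'_\bullet$ be the minimal free resolution of $V'$ over $Q$. Each $F'_i$ is a finite free $R$-module, and $Q$ is flat over $R$. So $F''_\bullet=(F'_\bullet\otimes_RQ)^b$ is a resolution of $W=(V'\otimes_RQ)^b$ by finite free $Q$-modules, and $M''=\ker(F''_{d-2}\to F''_{d-3})$. Proposition 14 gives $\mathfrak n^2\subseteq(x)$, and by Lemma 4, $\mathbf e(R)=\mu_R(\mathfrak m)-d+1$. $\blacksquare$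

## 10. Proof of Theorem 2: size, the stable class of $\Omega^dk$, and families

Let $k$ be infinite, so $K_0=K=k$, $Q=R$, $\mathfrak n=\mathfrak m$. Let $\Lambda=\{\bar\lambda\in k^{d-1}:h(\bar\lambda)\ne0\}$. It is nonempty; on a line in $k^{d-1}$ through one of its points, $h$ has finitely many zeros, so $|\Lambda|\ge|k|$, and $|\Lambda|\le|k^{d-1}|=|k|$. For each element of $\Lambda$ choose a lift, again called $\lambda$, in $R^{d-1}$, and put $M_\lambda=M_{V_\lambda}$. These are nonzero MCM modules by Section 7.

**Step 1 (multiplicity bound).** We bound the Betti numbers of $V=V_\lambda$. The finitely generated modules $R'\subseteq V$ agree after inverting $x_1$, so $V/R'$ is killed by a power of $x_1$ and has finite length. On a module of finite length the kernel and the cokernel of multiplication by $x_1$ have equal length, so the snake lemma applied to $0\to R'\to V\to V/R'\to0$ gives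
$$\operatorname{length}(V/x_1V)=\operatorname{length}(R'/x_1R')=\operatorname{length}(R/(x))=\mathbf e(R).$$
As $x_1$ is $V$-regular and kills $\operatorname{Tor}_i^R(V,k)$, the long exact sequence of $0\to V\xrightarrow{x_1}V\to V/x_1V\to0$ embeds $\operatorname{Tor}_i^R(V,k)$ into $\operatorname{Tor}_i^R(V/x_1V,k)$. Filtering $V/x_1V$ with factors $k$, we get $\beta_i(V)\le\mathbf e(R)\beta_i(k)$. Since $M_\lambda\subseteq F_{d-2}$, additivity gives $\mathbf e(M_\lambda)\le\mathbf e(R)\beta_{d-2}(V)\le\mathbf e(R)^2\beta_{d-2}(k)$. The same bound holds for direct summands of $M_\lambda$.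

**Step 2 (part (a)).** We show that in the case of minimal multiplicity $V\cong\mathfrak m'$, and compare $\mathfrak m'$ with $k$. By Lemma 4, $\mathfrak m^2\subseteq(x)$. If $\sum r_ix_i\in\mathfrak m^2$, then all $r_i\in\mathfrak m$, because the $\ell_i$ are linearly independent in $\mathfrak m/\mathfrak m^2$. So $\mathfrak m^2=(x)\cap\mathfrak m^2\subseteq(x)\mathfrak m$, and with $\mathfrak m'=\mathfrak mR'$ we get $\mathfrak m'^2=x_1\mathfrak m'$. Inside $L$, the set $x_1^{-1}\mathfrak m'$ contains $R'$, because $x_1R'\subseteq\mathfrak m'$, and $(x_1^{-1}\mathfrak m')^2=x_1^{-2}\mathfrak m'^2=x_1^{-1}\mathfrak m'$. Hence $V=R'[x_1^{-1}\mathfrak m']=x_1^{-1}\mathfrak m'\cong\mathfrak m'$.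

Let $E$ be the set of pairs in $R'\oplus R$ whose two entries have the same image in $k$. The projection $E\to R$ is onto with kernel $\mathfrak m'$, and it splits; so $E\cong\mathfrak m'\oplus R$. The projection $E\to R'$ is onto with kernel $\mathfrak m=\Omega^1k$. This gives an exact sequence $0\to\Omega^1k\to\mathfrak m'\oplus R\to R'\to0$. The horseshoe lemma, applied to the minimal resolutions of the two ends, gives a free resolution of $\mathfrak m'\oplus R$. Its syzygies agree with those of the minimal resolution up to free summands, so with a finite free module $F$ we obtain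
$$0\to\Omega^dk\to\Omega^{d-1}\mathfrak m'\oplus F\to\Omega^{d-1}R'\to0 .$$
Here $\Omega^{d-1}R'$ is free, because $R'=R/(f_2,\dots,f_d)$ has projective dimension $d-1$. So the sequence splits. As $M_\lambda=\Omega^{d-1}V\cong\Omega^{d-1}\mathfrak m'$, we get $M_\lambda\oplus F\cong\Omega^dk\oplus F'$ with $F'$ finite free.

**Step 3 (first assertion of (b)).** We show that a summand relation forces minimal multiplicity. Suppose $M_\lambda$ is a direct summand of $R^a\oplus M_{\lambda'}^b$ with $\lambda\ne\lambda'$ in $\Lambda$; we may take $b\ge1$. By Lemma 8, $\mathfrak m(V_\lambda\otimes_RV_{\lambda'})=0$. Let $F'_\bullet$ be the minimal free resolution of $V_{\lambda'}$. Add to $(F'_\bullet)^b$ the trivial complex $0\to R^a\xrightarrow{=}R^a\to0$ in degrees $d-1$ and $d-2$. The result is a resolution $F''_\bullet$ of $W=V_{\lambda'}^b$ by finite free modules, and its kernel in degree $d-2$ is $M_{\lambda'}^b\oplus R^a$. By Proposition 14 (with $Q=R$), $\mathfrak m^2\subseteq(x)$, so by Lemma 4 $R$ has minimal multiplicity.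

**Step 4 (counting).** It remains to count indecomposables. Suppose $R$ does not have minimal multiplicity, and choose a decomposition of each $M_\lambda$ into indecomposables. Send $\lambda$ to the finite set of isomorphism classes occurring in it. This map is injective on $\Lambda$, since equal sets for $\lambda\ne\lambda'$ would give $M_\lambda\in\operatorname{add}M_{\lambda'}$, against Step 3. All classes that occur satisfy the multiplicity bound of Step 1. So the set $X$ of isomorphism classes of indecomposable MCM modules of multiplicity $\le\mathbf e(R)^2\beta_{d-2}(k)$ has at least $|\Lambda|=|k|$ finite subsets. A finite set has finitely many subsets, and an infinite set has as many finite subsets as elements. As $|k|$ is infinite, $|X|\ge|k|$. If $k$ is uncountable, then $X$ is uncountable, which proves the last assertion of Theorem 2. $\blacksquare$
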